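\title{Families intersecting along a cycle: the threshold is $n/4$}

\begin{abstract}
Call two sets of vertices of the cycle $C_n$ related if they share a vertex or contain adjacent vertices, and let $N(C_n,k)$ be the largest size of a family of pairwise related $k$-sets. A conjecture of Bohman, Frieze, Ruszink\'o and Thoma predicts a constant $c$ such that $N(C_n,k)$ is given by an explicit formula for $k<(c-\epsilon)n$ and equals $(1-o(1))\binom nk$ for $k>(c+\epsilon)n$; a sharper form predicts $c=0.266\ldots$, the smallest positive root of $(1-x)^3(1+x)=\frac12$. We disprove the sharper form and show that the only possible value is $c=\frac14$: the ratio $N(C_n,k)/\binom nk$ tends to $1$ for $k>(\frac14+\epsilon)n$, and its upper limit is at most $\sqrt\gamma<\frac12$ when $k/n\to\gamma\in(0,\frac14)$. The construction is a majority vote over long windows in which most windows abstain. The upper bound couples two unrelated random sets by a renewal process.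
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G$ be a graph on $[n]=\{1,\dots,n\}$. Two sets $A,B\subseteq[n]$ are \emph{related} if $A\cap B\neq\emptyset$ or some $a\in A$ is adjacent to some $b\in B$; otherwise they are \emph{unrelated}. A family $\mathcal F\subseteq2^{[n]}$ is \emph{$G$-intersecting} if any two of its members, not necessarily distinct, are related; in particular $\emptyset\notin\mathcal F$. For $1\le k\le n$ let $N(G,k)$ be the largest size of a $G$-intersecting family of $k$-element subsets of $[n]$.

Let $N[A]$ denote $A$ together with all neighbors of its elements. Then $A$ and $B$ are unrelated exactly when $B\cap N[A]=\emptyset$. If $G$ has no edges, then $N[A]=A$ and a $G$-intersecting family is an intersecting family in the usual sense; if $G$ is complete, every family of nonempty sets qualifies. In between, the edges extend the reach of each set, and $N(G,k)$ measures how much this helps. We study the cycle $C_n$, in which each vertex reaches three vertices. Throughout, $n\ge4$, vertices are read modulo $n$, and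
\[
R(n,k)=N(C_n,k)\Big/\binom nk .
\]
Binomial coefficients $\binom mj$ with $j<0$ or $j>m$ are $0$.

For $k=1$ a $C_n$-intersecting family is a set of pairwise adjacent vertices, so $N(C_n,1)=2$. At the other end, the arcs $\{1,\dots,k\}$ and $\{k+2,\dots,2k+1\}$ are unrelated whenever $2k+2\le n$, so $R(n,k)<1$ almost up to $k=n/2$. The question for large $k$ is therefore when a family can contain \emph{almost} all $k$-sets.

For small $k$ one imitates the family of all sets through a fixed point. Any two sets that meet the edge $\{1,2\}$ are related. A set containing both $n$ and $3$ is related to each of them, because $n$ is adjacent to $1$ and $3$ is adjacent to $2$, and two such sets intersect. Hence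
\[
\mathcal S_k=\Big\{A\subseteq[n]:\ |A|=k,\ A\cap\{1,2\}\ne\emptyset\ \text{ or }\ \{n,3\}\subseteq A\Big\}
\]
is $C_n$-intersecting. It has $\binom nk-\binom{n-2}k+\binom{n-4}{k-2}$ members, and if $k/n\to\gamma$, then
\begin{equation}\label{eq:density}
\frac{|\mathcal S_k|}{\binom nk}=1-\frac{(n-k)(n-k-1)}{n(n-1)}+\frac{k(k-1)(n-k)(n-k-1)}{n(n-1)(n-2)(n-3)}\ \longrightarrow\ 1-\psi(\gamma),
\end{equation}
where
\[
\psi(x)=(1-x)^2(1-x^2)=(1-x)^3(1+x)=1-2x+2x^3-x^4 .
\]
Bohman, Frieze, Ruszink\'o and Thoma conjectured that $\mathcal S_k$ is optimal up to a threshold beyond which almost all $k$-sets can be taken. We take the problem from \cite{gint}, where the following two statements are Conjectures 5.3 and 5.4.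

\medskip\noindent\textbf{Conjecture A.} \emph{There is a constant $c$ with the following two properties.}
\begin{enumerate}
\item[(a)] \emph{For every $\epsilon>0$ there is $n_0(\epsilon)$ such that $N(C_n,k)=\binom nk-\binom{n-2}k+\binom{n-4}{k-2}$ for all $n\ge n_0(\epsilon)$ and all $1\le k<(c-\epsilon)n$.}
\item[(b)] \emph{For every $\epsilon>0$, $\ \min\{R(n,k):(c+\epsilon)n<k\le n\}\to1$ as $n\to\infty$.}
\end{enumerate}

\noindent Here and below, a statement about an empty range of $k$ counts as true. Since $\psi'(x)=-(1-x)^2(2+4x)<0$ on $[0,1)$, the function $\psi$ decreases from $\psi(0)=1$ to $\psi(1)=0$, and the smallest positive root $\alpha=0.266\ldots$ of $\psi(x)=\frac12$ is its only root in $(0,1)$.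

\medskip\noindent\textbf{Conjecture B.} \emph{Conjecture A holds with $c=\alpha$.}

\medskip
The value $\alpha$ is the natural guess. By \eqref{eq:density} it is the point at which the density of $\mathcal S_k$ passes $\frac12$, and a local rule that succeeds with probability above $\frac12$ can be amplified by a majority vote over many disjoint blocks (Example~\ref{ex:four}). It is known that $N(C_n,k)=(1-o(1))\binom nk$ for $k>\alpha n+o(n)$. If $\mathcal S_k$ were optimal for as long as its density stays below $\frac12$, the jump to density $1$ would occur exactly at $\alpha$. It occurs earlier.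

\begin{theorem}\label{thm:dense}
For every $\epsilon>0$, $\ \min\{R(n,k):(\frac14+\epsilon)n<k\le n\}\to1$ as $n\to\infty$.
\end{theorem}

The constant $\frac14$ is sharp. For $0<p<1$ write $q=1-p$ and let $\mu_p(A)=p^{|A|}q^{n-|A|}$ be the law of a \emph{$p$-random set}, which contains each vertex independently with probability $p$. Its size has the binomial distribution $\mathrm{Bin}(n,p)$.

\begin{theorem}\label{thm:quarter}
Every $C_n$-intersecting family $\mathcal F\subseteq2^{[n]}$, $n\ge4$, satisfies $\mu_{1/4}(\mathcal F)\le\frac12+(\frac34)^n$. Consequently, for $1\le k\le n$,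
\[
R(n,k)\le\frac{\frac12+(\frac34)^n}{\Pr[\mathrm{Bin}(n,\frac14)\ge k]},
\]
which for each $\epsilon>0$ is at most $\frac12+o(1)$ uniformly for $k\le(\frac14-\epsilon)n$.
\end{theorem}

\begin{theorem}\label{thm:limits}
Let $k=k_n$ with $k/n\to\gamma\in(0,1)$. If $\gamma>\frac14$, then $R(n,k)\to1$. If $\gamma<\frac14$, then
\[
2\gamma-2\gamma^3+\gamma^4\le\liminf_{n\to\infty}R(n,k)\le\limsup_{n\to\infty}R(n,k)\le\sqrt\gamma<\tfrac12 .
\]
\end{theorem}

\begin{corollary}\label{cor:conj}
Part \textup{(b)} of Conjecture A holds for a constant $c$ if and only if $c\ge\frac14$. Part \textup{(a)} fails for every $c>\frac14$. Hence Conjecture A is false for every $c\neq\frac14$, and Conjecture B is false.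
\end{corollary}

We do not decide whether part (a) holds for $c=\frac14$.

One computation lies behind both bounds. Let $\lambda=p/q$, so that $\mu_p(A)=q^n\lambda^{|A|}$: each element of a set carries the weight $\lambda$. A set leaves no room for an unrelated set along an arc exactly when its consecutive elements are at distance $1$, $2$ or $3$ there. Three admissible steps of weight $\lambda$ each make the total weight of such sets grow when $3\lambda>1$, and they form a probability distribution when $3\lambda=1$, that is, when $p=\frac14$. Section~\ref{sec:vote} exploits the growth and Section~\ref{sec:coupling} the probability distribution.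

\section{From product measure to $k$-sets}\label{sec:levels}

Independence makes $\mu_p$ easier to handle than the uniform measure on $k$-sets, and monotonicity lets us pass between the two. A family is an \emph{up-set} if it contains every superset of each of its members. The \emph{up-closure} $\mathcal A^\uparrow$ of $\mathcal A$ is the family of all supersets of members of $\mathcal A$. Supersets of related sets are related, so the up-closure of a $C_n$-intersecting family is $C_n$-intersecting.

\begin{lemma}\label{lem:levels}
Let $\mathcal F\subseteq2^{[n]}$ be an up-set, let $\mathcal F_j$ be the family of its $j$-element members, and let $\varphi_j=|\mathcal F_j|/\binom nj$. Then $\varphi_0\le\varphi_1\le\dots\le\varphi_n$, and for $0<p<1$ and $0\le k\le n$,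
\[
\varphi_k\Pr[\mathrm{Bin}(n,p)\ge k]\ \le\ \mu_p(\mathcal F)\ \le\ \varphi_k+\Pr[\mathrm{Bin}(n,p)>k].
\]
\end{lemma}

\begin{proof}
Count pairs $S\subset T$ with $S\in\mathcal F_j$ and $|T|=j+1$. Each $S$ lies in $n-j$ such pairs. Each $T$ that occurs belongs to $\mathcal F_{j+1}$ and lies in at most $j+1$ pairs. So $(n-j)|\mathcal F_j|\le(j+1)|\mathcal F_{j+1}|$, and dividing by $(n-j)\binom nj=(j+1)\binom n{j+1}$ gives $\varphi_j\le\varphi_{j+1}$. Now $\mu_p(\mathcal F)=\sum_j\Pr[\mathrm{Bin}(n,p)=j]\,\varphi_j$. For the lower bound keep the terms $j\ge k$ and use $\varphi_j\ge\varphi_k$. For the upper bound use $\varphi_j\le\varphi_k$ for $j\le k$ and $\varphi_j\le1$ for $j>k$.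
\end{proof}

We use Chebyshev's inequality $\Pr[|Z-\mathbb EZ|\ge t]\le\mathrm{Var}(Z)/t^2$, which for the binomial distribution gives
\begin{equation}\label{eq:cheb}
\Pr\big[\,|\mathrm{Bin}(n,p)-pn|\ge\delta n\,\big]\le\frac{pq}{\delta^2n}\qquad(\delta>0).
\end{equation}

\section{Voting over windows}\label{sec:vote}

We cut the cycle into windows of a fixed length $L$, let each window cast a vote on a set $A$, and accept $A$ if the total is positive. Call $X,Y\subseteq[L]$ \emph{separated} if $|x-y|\ge2$ for all $x\in X$, $y\in Y$. A \emph{vote of length $L$} is a function $\xi:2^{[L]}\to\{-1,0,1\}$ such that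
\begin{enumerate}
\item[(V1)] $\xi(X)\le\xi(X')$ whenever $X\subseteq X'$;
\item[(V2)] $\xi(X)+\xi(Y)\le0$ whenever $X$ and $Y$ are separated.
\end{enumerate}
Condition (V2) will make the accepted family intersecting, and (V1) will make it an up-set, so that Lemma~\ref{lem:levels} applies.

\begin{lemma}\label{lem:vote}
Let $\xi$ be a vote of length $L$ and let $0<p<1$. Suppose that $\eta=\mathbb E\,\xi(X)>0$ for a $p$-random subset $X$ of $[L]$. Then for $n\ge L$ there is a $C_n$-intersecting up-set $\mathcal F$ with $\mu_p(\mathcal F)\ge1-1/(M\eta^2)$, where $M=\lfloor n/L\rfloor$, and for $\delta>0$ and $(p+\delta)n\le k\le n$,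
\[
R(n,k)\ge1-\frac1{M\eta^2}-\frac{pq}{\delta^2n}.
\]
\end{lemma}

\begin{proof}
For $1\le i\le M$ let $X_i(A)=\{x\in[L]:(i-1)L+x\in A\}$ be the trace of $A$ on the $i$th window, let $\xi_i(A)=\xi(X_i(A))$, and put
\[
\mathcal F=\Big\{A\subseteq[n]:\sum_{i=1}^M\xi_i(A)>0\Big\}.
\]
If $A$ and $B$ are unrelated, then $X_i(A)$ and $X_i(B)$ are separated for each $i$, so (V2) gives $\sum_i\xi_i(A)+\sum_i\xi_i(B)\le0$, and $A,B$ are not both in $\mathcal F$. Thus $\mathcal F$ is $C_n$-intersecting. By (V1) it is an up-set. The windows are disjoint, so under $\mu_p$ the variables $\xi_i$ are independent, each with mean $\eta$ and variance at most $1$. Their sum has mean $M\eta$ and variance at most $M$, and Chebyshev's inequality bounds the probability that it is nonpositive by $M/(M\eta)^2$. Finally $R(n,k)\ge\varphi_k\ge\mu_p(\mathcal F)-\Pr[\mathrm{Bin}(n,p)>k]$ by Lemma~\ref{lem:levels}, and \eqref{eq:cheb} bounds the last probability.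
\end{proof}

The task is now finite: find a vote of positive mean for $p$ as small as possible.

\begin{example}\label{ex:four}
For $L=1$, let $\xi(\{1\})=1$ and $\xi(\emptyset)=-1$. This is simple majority, with mean $p-q$, positive for $p>\frac12$. For $L=4$, imitate $\mathcal S_k$: let $\xi(X)=1$ if $X$ meets $\{2,3\}$ or contains $\{1,4\}$, and $\xi(X)=-1$ otherwise. Two sets with vote $1$ are never separated, so (V2) holds. The vote is $-1$ with probability $q^2(1-p^2)=\psi(p)$, so the mean is $1-2\psi(p)$, which is positive exactly for $p>\alpha$. Lemma~\ref{lem:vote} then gives part (b) of Conjecture A for $c=\alpha$.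
\end{example}

A vote with values $\pm1$ needs the value $1$ with probability above $\frac12$. The value $0$ relaxes this: we only need $1$ to be more likely than $-1$, and both may be rare. By (V2), giving the vote $1$ to a set $X$ forces the vote $-1$ on every set separated from $X$. The cheapest sets $X$ are those from which only $\emptyset$ is separated. This suggests the following definition. A set $X\subseteq[m]$ is \emph{full in $[m]$} if it contains $1$ and $m$ and its consecutive elements differ by at most $3$. Define
\[
\xi^{(L)}(X)=\begin{cases}\phantom{-}1,&X\text{ is full in }[L],\\-1,&X=\emptyset,\\ \phantom{-}0,&\text{otherwise.}\end{cases}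
\]
This is a vote. A superset of a full set is full, and $\emptyset$ is the smallest set, which gives (V1). For (V2) let $X,Y$ be separated. If neither has vote $1$, the sum is at most $0$. If $X$ is full, then each point of $[L]\setminus X$ lies strictly between two elements of $X$ that differ by $2$ or $3$, so it is at distance $1$ from one of them; hence $Y=\emptyset$ and the sum is $0$.

A $p$-random subset of $[L]$ equals $X$ with probability $q^L\lambda^{|X|}$, so
\begin{equation}\label{eq:mean}
\mathbb E\,\xi^{(L)}=q^L(v_L-1),\qquad\text{where}\quad v_m=\sum_{X\text{ full in }[m]}\lambda^{|X|}.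
\end{equation}

\begin{example}
For $L=4$ the full sets are the sets containing $1$ and $4$, so the mean is $p^2-q^4$. At $p=\frac25$ a window votes $1$ with probability $\frac{100}{625}$, votes $-1$ with probability $\frac{81}{625}$, and abstains otherwise: the mean is positive although the vote $1$ has probability far below $\frac12$. This window needs $p>q^2$, that is $p>(3-\sqrt5)/2$, which is worse than $\alpha$; too much is lost at the two ends of the window. That loss does not grow with $L$, whereas each further step inside the window is a chance to gain.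
\end{example}

\begin{lemma}\label{lem:growth}
If $p>\frac14$, then $v_m\to\infty$ as $m\to\infty$.
\end{lemma}

\begin{proof}
Let $m\ge4$ and let $X$ be full in $[m]$. Its second largest element is $m-i$ for some $i\in\{1,2,3\}$, and deleting $m$ maps the full sets with a given $i$ bijectively onto the sets full in $[m-i]$. Hence
\begin{equation}\label{eq:rec}
v_m=\lambda\,(v_{m-1}+v_{m-2}+v_{m-3})\qquad(m\ge4),
\end{equation}
with $v_1=\lambda$, $v_2=\lambda^2$, $v_3=\lambda^2+\lambda^3$. Let $b=\min(v_1,v_2,v_3)>0$. The hypothesis $p>\frac14$ means $3\lambda>1$. We claim that $v_m\ge b\,(3\lambda)^{\lfloor(m-1)/3\rfloor}$. This holds for $m\le3$. For $m\ge4$, induction bounds each of the three terms in \eqref{eq:rec} below by $b\,(3\lambda)^{\lfloor(m-4)/3\rfloor}$, so $v_m\ge b\,(3\lambda)^{\lfloor(m-4)/3\rfloor+1}$, which is the claim.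
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dense}]
For $\epsilon\ge\frac34$ the range of $k$ is empty, so let $0<\epsilon<\frac34$ and put $p=\frac14+\frac\epsilon2$, $\delta=\frac\epsilon2$. By Lemma~\ref{lem:growth} there is $L$ with $v_L>1$, and then $\eta=\mathbb E\,\xi^{(L)}>0$ by \eqref{eq:mean}. Both $L$ and $\eta$ depend only on $\epsilon$. For $k>(\frac14+\epsilon)n=(p+\delta)n$, Lemma~\ref{lem:vote} gives a lower bound for $R(n,k)$ that does not depend on $k$ and tends to $1$.
\end{proof}

\begin{remark}
For $p\le\frac14$ these votes are useless. Then $\lambda\le\frac13$, so $v_1,v_2,v_3\le\lambda$, and \eqref{eq:rec} gives $v_m\le\lambda<1$ for all $m$ by induction. The next section shows that the obstruction is not special to these votes.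
\end{remark}

\section{A coupling of unrelated sets at $p=1/4$}\label{sec:coupling}

In this section $p=\frac14$, $q=\frac34$ and $\mu=\mu_{1/4}$, so that $\mu(A)=q^n3^{-|A|}$.

\subsection*{The plan}
Suppose that a random pair $(A,B)$ is always unrelated and that each of $A$ and $B$ has law $\mu$. For a $C_n$-intersecting family $\mathcal F$ the events $A\in\mathcal F$ and $B\in\mathcal F$ are then disjoint, so $2\mu(\mathcal F)\le1$. We construct such a pair up to an exponentially small error.

For a nonempty set $A$ and $a\in A$, let $a'$ be the next element of $A$ clockwise. The \emph{step} at $a$ is the clockwise distance from $a$ to $a'$, and the vertices strictly between $a$ and $a'$ form a \emph{gap} of $A$. If $A=\{a\}$, then $a'=a$ and the step is $n$. Inside a gap we compute with the integers $a,a+1,\dots,a+s=a'$, where $s$ is the step. The complement of $N[A]$ is the union of the intervals $\{a+2,\dots,a'-2\}$ over the steps $s\ge4$. Let $\mathcal D$ be the family of nonempty sets all of whose steps are at most $3$. A set in $\mathcal D$ has $N[A]=[n]$ and is unrelated only to $\emptyset$. These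 sets are the source of the error term, and we ask for the correct law of $B$ only outside $\mathcal D\cup\{\emptyset\}$.

Which law should $B$ have, given $A$? Take $A=\{0\}$ and let $B\subseteq\{2,\dots,n-2\}$ contain $2$ and $n-2$ and have consecutive elements differing by at most $3$. Then $N[B]=\{1,\dots,n-1\}$, so $\{0\}$ is the only nonempty set unrelated to $B$. If $B$ is to receive its mass $\mu(B)$ from nonempty sets, it must be chosen from $\{0\}$ with probability $\mu(B)/\mu(\{0\})=3^{-(|B|-1)}$. So each of the $|B|-1$ steps from $2$ to $n-2$, of length $1$, $2$ or $3$, should have probability $\frac13$: the set $B$ should be a walk with uniform steps in $\{1,2,3\}$, started at $2$. For general $p$ the same argument asks for probability $\lambda$ per step, and $p=\frac14$ is the value at which the three probabilities add up to $1$.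

\subsection*{The rule}
Given $A\ne\emptyset$, choose $B$ as follows, independently in the different gaps of $A$. In a gap from $a$ to $a'$ with step $s\le3$, put no element of $B$. In a gap with step $s\ge4$, take independent variables $T_1,T_2,\dots$ uniform on $\{1,2,3\}$ and put into $B$ those of the points
\[
a+2,\quad a+2+T_1,\quad a+2+T_1+T_2,\quad\dots
\]
that are at most $a'-2$. Then $B\cap N[A]=\emptyset$. Let $K(A,B)$ be the probability of obtaining $B$, and let $W(A,B)=\mu(A)K(A,B)$ for $A\neq\emptyset$. Thus $W$ is a measure supported on unrelated pairs, $\sum_BW(A,B)=\mu(A)$ for each $A\ne\emptyset$, and the total mass of $W$ is $1-q^n$.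

\begin{example}\label{ex:five}
Let $n=5$ and measure mass in units of $q^5$. The nonempty sets outside $\mathcal D$ are the singletons, of mass $\frac13$, and the edges $\{a,a+1\}$, of mass $\frac19$. From $A=\{a\}$ the rule gives $B=\{a+2,a+3\}$ if $T_1=1$ and $B=\{a+2\}$ otherwise. From $A=\{a,a+1\}$ it gives $B=\{a+3\}$. So the edge $\{b,b+1\}$ receives $\frac13\cdot\frac13=\frac19$ from $\{b-2\}$. The singleton $\{b\}$ receives $\frac13\cdot\frac23$ from $\{b-2\}$ and $\frac19$ from $\{b-3,b-2\}$, in total $\frac13$. Each set receives exactly its own mass.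
\end{example}

The identity $\frac23+\frac13=1$ behind this example is a case of a renewal identity. Let $T,T_1,T_2,\dots$ be independent and uniform on $\{1,2,3\}$. Put $\tau_r=\Pr[T>r]$ for $r\ge0$, so that $\tau_0=1$, $\tau_1=\frac23$, $\tau_2=\frac13$ and $\tau_r=0$ for $r\ge3$, and put $\tau_r=0$ for $r<0$. Let $u(d)$ be the probability that $d$ belongs to $\{0,T_1,T_1+T_2,\dots\}$. Thus $u(d)=0$ for $d<0$, $u(0)=1$, $u(1)=\frac13$, and for $d\ge0$
\begin{equation}\label{eq:comp}
u(d)=\sum_{m\ge0}\ \sum_{\substack{t_1,\dots,t_m\in\{1,2,3\}\\ t_1+\dots+t_m=d}}3^{-m}\ \le\ 1 .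
\end{equation}
For $d\ge0$ the walk has a last point that is at most $d$. This point is $d-r$ exactly when the walk visits $d-r$ and the next step exceeds $r$, which has probability $u(d-r)\tau_r$. Therefore
\begin{equation}\label{eq:renewal}
\sum_{r=0}^2\tau_r\,u(d-r)=1\qquad(d\ge0).
\end{equation}

\subsection*{The law of $B$}
The rule is organized by the gaps of $A$, but to find the law of $B$ we must fix $B$ and sum over $A$. The way through is to write $K(A,B)$ as a product over consecutive elements of $A\cup B$, which can be grouped by the gaps of either set (Figure~\ref{fig:gaps}).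

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw (-0.6,0)--(13.6,0);
\foreach \x in {0,...,13} {\draw (\x,-0.08)--(\x,0.08); \node at (\x,-0.45) {\scriptsize $\x$};}
\foreach \x in {0,9,11} \fill (\x,0) circle (0.16);
\foreach \x in {2,3,6,13} \draw[fill=white] (\x,0) circle (0.16);
\foreach \x/\w in {1/1,2.5/{\frac13},4.5/{\frac13},7.5/{\tau_1},10/1,12/1} \node at (\x,0.5) {$\w$};
\draw[|-|] (0,1.1)--(9,1.1); \draw[-|] (9,1.1)--(11,1.1); \draw (11,1.1)--(13.6,1.1);
\draw (-0.6,-1)--(2,-1); \draw[|-|] (2,-1)--(3,-1); \draw[-|] (3,-1)--(6,-1); \draw[-|] (6,-1)--(13,-1);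
\end{tikzpicture}
\caption{An arc of the cycle with elements of $A$ (black) and of $B$ (white). Each pair of consecutive marked points carries a factor of the probability $K(A,B)$ of choosing $B$ given $A$. The upper segments group the factors by the gaps of $A$, as in the definition of $K$; the lower segments group them by the gaps of $B$, as needed to sum over $A$.}\label{fig:gaps}
\end{figure}

\begin{proposition}\label{prop:marginal}
If $B\ne\emptyset$ and $B\notin\mathcal D$, then $\sum_{A\ne\emptyset}W(A,B)=\mu(B)$.
\end{proposition}

\begin{proof}
Only sets $A$ disjoint from $B$ contribute. Let $A\neq\emptyset$ be such a set. By independence $K(A,B)$ is the product, over the gaps of $A$, of the probability of producing the part of $B$ in that gap. Consider a gap from $a$ to $a'$ with step $s$. If it contains no element of $B$, the probability is $\mathbf 1[s\le3]$, because for $s\ge4$ the point $a+2$ is always chosen. If it contains $b_1<\dots<b_m$ with $m\ge1$, then the walk must start at $b_1$, make the steps $b_{i+1}-b_i$, and then jump beyond $a'-2$, so the probability is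
\[
\mathbf 1[b_1=a+2]\cdot\prod_{i=1}^{m-1}\tfrac13\mathbf 1[b_{i+1}-b_i\le3]\cdot\tau_{a'-2-b_m}.
\]
The convention $\tau_r=0$ for $r<0$ excludes $b_m=a'-1$. It also makes the expression $0$ when $s\le3$, as it should be, since then $b_1=a+2$ forces $a'-2-b_m<0$.

Each factor involves two consecutive elements of $A\cup B$. For $x\in A\cup B$ let $x^+$ be the next element of $A\cup B$ clockwise and let $d$ be the step of $A\cup B$ at $x$. Define $f(x)$ by the table
\[
\begin{array}{c|cc}
 & x^+\in A & x^+\in B\\ \hline
x\in A & \mathbf 1[d\le3] & \mathbf 1[d=2]\\[2pt]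
x\in B & \tau_{d-2} & \frac13\mathbf 1[d\le3]
\end{array}
\]
Then
\begin{equation}\label{eq:product}
W(A,B)=q^n\,3^{-|A|}\prod_{x\in A\cup B}f(x).
\end{equation}
The right side also makes sense for $A=\emptyset$, and it is then $0$, because $B\notin\mathcal D$ has a step of length at least $4$. This is the only use of the hypothesis $B\notin\mathcal D$. We may therefore sum the right side over all $A\subseteq[n]\setminus B$.

Group the factors of \eqref{eq:product} by the gaps of $B$. To the gap from $b$ to $b'=b+t$ assign $f(b)$ and, for each element $a$ of $A$ in the gap, the factors $\frac13$ and $f(a)$. Each factor is assigned once, and the product assigned to a gap depends only on the part of $A$ in that gap. Choosing $A$ means choosing these parts independently, so the sum factorizes: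
\[
\sum_{A\ne\emptyset}W(A,B)=q^n\prod_{b\in B}\Psi(t_b),
\]
where $t_b$ is the step of $B$ at $b$ and $\Psi(t)$ is the sum, over all subsets of a gap with step $t$, of the assigned product. The empty subset contributes $\frac13\mathbf 1[t\le3]$. A subset $a_1<\dots<a_j$ with $j\ge1$ contributes
\[
3^{-j}\;\tau_{a_1-b-2}\;\prod_{i=1}^{j-1}\mathbf 1[a_{i+1}-a_i\le3]\;\cdot\mathbf 1[a_j=b+t-2].
\]
Write $a_1=b+2+r$; only $r\in\{0,1,2\}$ contributes. The remaining elements are determined by $j-1$ steps in $\{1,2,3\}$ with sum $a_j-a_1=t-4-r$, and by \eqref{eq:comp} the weights $3^{-(j-1)}$ add up to $u(t-4-r)$. Hence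
\[
\Psi(t)=\tfrac13\mathbf 1[t\le3]+\tfrac13\sum_{r=0}^2\tau_r\,u(t-4-r).
\]
For $t\le3$ the sum vanishes, and for $t\ge4$ it equals $1$ by \eqref{eq:renewal}. So $\Psi(t)=\frac13$ for all $t\ge1$, and the product is $q^n3^{-|B|}=\mu(B)$.
\end{proof}

The value $p=\frac14$ entered when the weights $3^{-(j-1)}$, which come from $\mu(A)$, were recognized as probabilities of the same walk that generates $B$. In Example~\ref{ex:five} the two contributions to a singleton are the two terms of $\Psi(5)=\frac13(\tau_0u(1)+\tau_1u(0))$.

\begin{proof}[Proof of Theorem~\ref{thm:quarter}]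
Let $\mathcal F$ be $C_n$-intersecting. Since $\emptyset\notin\mathcal F$, the pairs with $A\in\mathcal F$ have $W$-mass $\mu(\mathcal F)$, and by Proposition~\ref{prop:marginal} the pairs with $B\in\mathcal F$ have $W$-mass at least $\mu(\mathcal F\setminus\mathcal D)\ge\mu(\mathcal F)-\mu(\mathcal D)$. No pair in the support of $W$ has both $A$ and $B$ in $\mathcal F$. Comparing with the total mass gives
\[
2\mu(\mathcal F)\le1-q^n+\mu(\mathcal D).
\]
It remains to bound $\mu(\mathcal D)$. A set $B\in\mathcal D$ meets $\{1,2,3\}$, since otherwise these three vertices lie in one gap, whose step is then at least $4$. So $B$ is determined by its first element $b_1\in\{1,2,3\}$ and by its steps $t_1,\dots,t_{|B|}\in\{1,2,3\}$ read clockwise from $b_1$, which add up to $n$. By \eqref{eq:comp},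
\[
\mu(\mathcal D)=q^n\sum_{B\in\mathcal D}3^{-|B|}\le3q^nu(n)\le3q^n ,
\]
and therefore $\mu(\mathcal F)\le\frac12+q^n$.

Now let $\mathcal A$ be a $C_n$-intersecting family of $k$-sets of size $N(C_n,k)$. The $k$-element members of $\mathcal A^\uparrow$ are those of $\mathcal A$, so Lemma~\ref{lem:levels} gives
\[
R(n,k)\Pr[\mathrm{Bin}(n,\tfrac14)\ge k]\le\mu(\mathcal A^\uparrow)\le\tfrac12+(\tfrac34)^n .
\]
For $k\le(\frac14-\epsilon)n$, \eqref{eq:cheb} gives $\Pr[\mathrm{Bin}(n,\frac14)\ge k]\ge1-\frac3{16\epsilon^2n}$.
\end{proof}

For $p>\frac14$ no bound of this kind holds: Lemmas~\ref{lem:vote} and~\ref{lem:growth} give $C_n$-intersecting families with $\mu_p(\mathcal F)\to1$. The hypothesis $n\ge4$ makes the step of a singleton at least $4$, which keeps singletons out of $\mathcal D$.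

\section{Densities below $n/4$}\label{sec:below}

Theorem~\ref{thm:quarter} bounds the density by $\frac12+o(1)$ for all $\gamma<\frac14$ alike, while the true density should shrink with $\gamma$. To see this we need to know how fast the measure of an up-set drops as $p$ decreases. The family of all sets containing a fixed element has measure $p$ under $\mu_p$ and $p'$ under $\mu_{p'}$; the exponent $\theta$ below is the one for which this family gives equality.

\begin{lemma}\label{lem:power}
Let $m\ge0$, let $\mathcal F\subseteq2^{[m]}$ be an up-set, let $0<p\le p'<1$, and let $\theta=\log p/\log p'\ge1$, so that $p=(p')^\theta$. Then $\mu_p(\mathcal F)\le\mu_{p'}(\mathcal F)^\theta$.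
\end{lemma}

\begin{proof}
We induct on $m$. For $m=0$ both sides are $0$ or both are $1$. For $m\ge1$ let $\mathcal F^1=\{A\subseteq[m-1]:A\cup\{m\}\in\mathcal F\}$ and $\mathcal F^0=\{A\subseteq[m-1]:A\in\mathcal F\}$. Both are up-sets and $\mathcal F^0\subseteq\mathcal F^1$. Put $x=\mu_{p'}(\mathcal F^1)$ and $y=\mu_{p'}(\mathcal F^0)$, so $x\ge y$, and write $s=p'$. By induction
\[
\mu_p(\mathcal F)=p\,\mu_p(\mathcal F^1)+(1-p)\,\mu_p(\mathcal F^0)\le s^\theta x^\theta+(1-s^\theta)y^\theta ,
\]
while $\mu_{p'}(\mathcal F)=sx+(1-s)y$. So it suffices to prove $s^\theta x^\theta+(1-s^\theta)y^\theta\le(sx+(1-s)y)^\theta$. If $y=0$ the two sides are equal. If $y>0$, divide by $y^\theta$ and put $z=x/y$; the claim becomes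
\[
(sz)^\theta+1-s^\theta\le(sz+1-s)^\theta .
\]
Equality holds at $z=1$. The derivatives in $z$ satisfy $\theta s(sz)^{\theta-1}\le\theta s(sz+1-s)^{\theta-1}$ because $\theta\ge1$. So the claim holds for $z\ge1$, and $z\ge1$ is what the up-set property provides.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:limits}]
If $\gamma>\frac14$, choose $\epsilon>0$ with $\frac14+\epsilon<\gamma$. Then $k>(\frac14+\epsilon)n$ for large $n$, and Theorem~\ref{thm:dense} gives $R(n,k)\to1$.

Let $\gamma<\frac14$. The lower bound is \eqref{eq:density}, since $1-\psi(\gamma)=2\gamma-2\gamma^3+\gamma^4$. For the upper bound fix $p$ with $\gamma<p<\frac14$, and put $p'=\frac14$ and $\theta=\log(1/p)/\log4$. Let $\mathcal A$ be a $C_n$-intersecting family of $k$-sets of size $N(C_n,k)$. Lemma~\ref{lem:levels}, Lemma~\ref{lem:power} and Theorem~\ref{thm:quarter} give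
\[
R(n,k)\Pr[\mathrm{Bin}(n,p)\ge k]\le\mu_p(\mathcal A^\uparrow)\le\mu_{1/4}(\mathcal A^\uparrow)^\theta\le\big(\tfrac12+(\tfrac34)^n\big)^\theta .
\]
The right side tends to $2^{-\theta}=e^{-\frac12\log(1/p)}=\sqrt p$. Since $k/n\to\gamma<p$, \eqref{eq:cheb} gives $\Pr[\mathrm{Bin}(n,p)\ge k]\to1$. So $\limsup R(n,k)\le\sqrt p$, and we let $p$ decrease to $\gamma$.
\end{proof}

\section{The two conjectures}\label{sec:conj}

\begin{proof}[Proof of Corollary~\ref{cor:conj}]
If $c\ge\frac14$, the range of $k$ in part (b) is contained in the range of Theorem~\ref{thm:dense}, so (b) holds. If $c<\frac14$, choose $\gamma$ with $\max(c,0)<\gamma<\frac14$ and $\epsilon>0$ with $c+\epsilon<\gamma$, and let $k=\lfloor\gamma n\rfloor$. For large $n$ this $k$ lies in the range of (b), and $\limsup R(n,k)<\frac12$ by Theorem~\ref{thm:limits}. So (b) fails.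

If $c>\frac14$, choose $\gamma$ with $\frac14<\gamma<\min(c,1)$ and $\epsilon>0$ with $\gamma<c-\epsilon$, and let $k=\lfloor\gamma n\rfloor$. For large $n$ this $k$ lies in the range of (a). By \eqref{eq:density}, part (a) would give $R(n,k)\to1-\psi(\gamma)<1$, whereas $R(n,k)\to1$ by Theorem~\ref{thm:limits}. So (a) fails.

Thus (a) or (b) fails for each $c\ne\frac14$. Finally, $\psi(\frac14)=\frac{27}{64}\cdot\frac54=\frac{135}{256}>\frac12=\psi(\alpha)$ and $\psi$ is decreasing on $[0,1)$, so $\alpha>\frac14$ and Conjecture B is false.
\end{proof}

The failure of Conjecture B is not marginal: for $\frac14<\gamma<\alpha$ it predicts the limiting density $1-\psi(\gamma)<\frac12$, while the true limit is $1$. For $c=\frac14$, part (b) of Conjecture A is Theorem~\ref{thm:dense}, and part (a) would make the lower bound in Theorem~\ref{thm:limits} the true limit for every $\gamma<\frac14$. As $\gamma$ increases to $\frac14$, the lower and upper bounds of that theorem approach $\frac{121}{256}$ and $\frac{128}{256}$.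

\begin{thebibliography}{1}
\bibitem{gint} \emph{$G$-intersection theorems for matchings and other graphs}, \texttt{https://www.ucl.ac.uk/\textasciitilde ucahjmt/gint.pdf}.
\end{thebibliography}
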